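\title{Hypercomplex structures on compact K\"ahler manifolds are hyperk\"ahler}

\begin{abstract}
Let $(M,I,J,K)$ be a compact connected hypercomplex manifold such that the complex manifold $(M,I)$ admits a K\"ahler metric. We prove that the given triple is hyperk\"ahler: its Obata connection preserves a Riemannian metric that is Hermitian for $I$, $J$ and $K$. In particular, exotic hypercomplex structures do not exist. The proof plays two bounds for the Pfaffian of the real part of the holomorphic symplectic form against each other: an upper bound from quaternionic linear algebra and a lower bound from Yau's theorem. We also give a converse and a classification of the hypercomplex structures $(I,J,IJ)$ on an irreducible hyperk\"ahler manifold $(X,I)$.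
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
A \emph{hypercomplex manifold} $(M,I,J,K)$ is a smooth manifold with three integrable complex structures $I,J,K$ satisfying $IJ=-JI=K$. Its tangent spaces are quaternionic vector spaces, so $\dim_{\mathbb R}M=4n$. It carries a unique torsion-free connection $\nabla$ with $\nabla I=\nabla J=\nabla K=0$, the \emph{Obata connection}, whose holonomy group, the \emph{Obata holonomy}, is a subgroup of $GL(n,\mathbb H)$. The manifold is \emph{hyperk\"ahler} if there is a Riemannian metric $g$ that is Hermitian for $I,J,K$ (that is, $g(LY,LZ)=g(Y,Z)$ for $L=I,J,K$) and satisfies $\nabla g=0$. Then $\nabla$ is the Levi-Civita connection of $g$, and $g$ is K\"ahler for each of the three structures.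

Three known facts frame the problem.
\begin{itemize}
\item[(A)] A hypercomplex manifold is hyperk\"ahler if and only if its Obata holonomy is compact.
\item[(B)] If a compact complex manifold $(M,I)$ admits a K\"ahler structure and a hypercomplex structure $(M,I,J,K)$, then $(M,I)$ also admits a hyperk\"ahler structure.
\item[(C)] In real dimension $4$, Boyer's classification of hypercomplex structures implies that the exotic structures defined below do not exist.
\end{itemize}
By (A), the Obata holonomy measures how far a hypercomplex structure is from being hyperk\"ahler, and it can fail to be compact even when $M$ is compact and $\nabla$ is flat.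

\begin{example}\label{ex:hopf}
Let $q>1$ be real and let $M=(\mathbb H^n\setminus 0)/\langle q\rangle$ be the Hopf manifold. The constant structures $I,J,K$ and the standard flat connection of $\mathbb H^n$ commute with the dilation by $q$ and descend to $M$; by uniqueness the descended connection is the Obata connection. Its holonomy is the infinite discrete group $\{q^m\operatorname{Id}\}_{m\in\mathbb Z}$, which is not compact. This manifold is diffeomorphic to $S^1\times S^{4n-1}$; its first Betti number is $1$, so it has no K\"ahler structure.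
\end{example}

One therefore asks what happens when $(M,I)$ is of \emph{K\"ahler type}, that is, admits some K\"ahler metric. Fact (B) does not settle this. It produces a hyperk\"ahler triple $(I,J',K')$ with the same $I$, but nothing relates $J'$ to the given $J$, and the two Obata connections are a priori different.

\begin{definition}
Let $(M,I)$ be a compact, holomorphically symplectic complex manifold of K\"ahler type. A hypercomplex structure $(M,I,J,K)$ is \emph{exotic} if its Obata holonomy is not compact.
\end{definition}

The question, posed in \cite{Talk}, is whether exotic hypercomplex structures exist. Fact (C) suggests that they do not, and so does the case of complex tori (Proposition~\ref{prop:torus}). The difficulty is that the hypothesis concerns $I$ alone: the K\"ahler metric knows nothing about $J$, and a parallel metric has to be found.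

\subsection{Results}
The answer is negative, and the holomorphic symplectic form need not be assumed.

\begin{theorem}\label{thm:main}
Let $(M,I,J,K)$ be a compact connected hypercomplex manifold such that $(M,I)$ is of K\"ahler type. Then $(M,I,J,K)$ is hyperk\"ahler: there is a Riemannian metric, Hermitian for $I,J,K$ and parallel for the Obata connection. In particular the Obata holonomy is compact, so exotic hypercomplex structures do not exist.
\end{theorem}

Example~\ref{ex:hopf} shows that the K\"ahler hypothesis cannot be dropped. For the next statements, an \emph{irreducible hyperk\"ahler manifold} is a compact, simply connected complex manifold $X$ of K\"ahler type such that $H^0(X,\Omega^2)$ is spanned by an everywhere nondegenerate form, its \emph{symplectic form}.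

\begin{theorem}\label{thm:converse}
For a compact connected hypercomplex manifold $(M,I,J,K)$ the following are equivalent: (i) some induced complex structure $L=aI+bJ+cK$, $a^2+b^2+c^2=1$, is of K\"ahler type; (ii) all of them are; (iii) the Obata holonomy is compact. In that case a finite \'etale cover of $M$ is, as a hypercomplex manifold, a product of a torus with constant (flat) hypercomplex structure and irreducible hyperk\"ahler manifolds.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $(X,I)$ be an irreducible hyperk\"ahler manifold with symplectic form $\sigma$ and K\"ahler cone $\mathcal K$. The operators $J$ for which $(I,J,IJ)$ is hypercomplex are in bijection with $(\mathcal K/\mathbb R_{>0})\times S^1$. To $(\mathbb R_{>0}\kappa,e^{i\theta})$ corresponds the unique $J$ with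
\[
-i\,\omega(v,\bar w)=\lambda e^{i\theta}\,\sigma(v,J\bar w)\qquad(v,w\in T^{1,0}X),
\]
where $\omega\in\kappa$ is the Ricci-flat K\"ahler form and $\lambda>0$ is a suitable constant.
\end{theorem}

\subsection{The idea of the proof}
Let $(X,I)$ be irreducible hyperk\"ahler of complex dimension $2n$, with symplectic form $\Omega$. The operator $J$ defines a real structure and a notion of positivity on $(2,0)$-forms, so that $\Omega=R+iS$ with $R,S$ real. A holomorphic $2$-form that is real and positive is Obata-parallel and defines the metric we want (Proposition~\ref{prop:criterion}). So the goal is $S=0$ and $R>0$ for a suitable multiple of $\Omega$.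

We measure a $(2,0)$-form $B$ by its Pfaffian $P(B)=B^n/\Omega^n$. Linear algebra gives $P(R)\le|P(\Omega)|=1$ wherever $R>0$, with equality only if $S=0$. A lower bound comes from K\"ahler geometry. A K\"ahler form $\omega$, averaged over $J$, gives a positive $\partial$-closed $(2,0)$-form $R_\omega$, and if the volume density of $\omega$ is a constant $c$, which Yau's theorem arranges, then $P(R_\omega)\ge\sqrt c$. After normalization $R$ and $R_\omega$ differ by a quaternionic Hessian $\mathcal Hf$, and at a minimum point of $f$
\[
\sqrt c\;\le\;P(R_\omega)\;\le\;P(R)\;\le\;1 .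
\]
Everything hinges on making $c$ equal to $1$, or at least arbitrarily close to it. The class with $c=1$ is that of the $(1,1)$-form $\psi=i\Omega(\cdot,J\cdot)$. It lies in the positive cone (Section~\ref{sec:psi}), and after replacing $I$ by a generic induced complex structure it is a limit of K\"ahler classes (Section~\ref{sec:rotation}). A maximum principle spreads the equality from one point to all of $X$ (Section~\ref{sec:squeeze}). Section~\ref{sec:splitting} reduces the general case to irreducible manifolds and tori, and Section~\ref{sec:complements} proves Theorems~\ref{thm:converse} and~\ref{thm:class}.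

\section{Real and positive $(2,0)$-forms}\label{sec:algebra}

This section is linear algebra at one point of a hypercomplex manifold with $\dim_{\mathbb C}(M,I)=2n$. We extend $I,J,K$ complex-linearly to $TM\otimes\mathbb C=T^{1,0}\oplus T^{0,1}$, where $I=i$ on $T^{1,0}$; types $\Lambda^{p,q}$ refer to $I$, and $(a\wedge b)(v,w)=a(v)b(w)-a(w)b(v)$ for $1$-forms.

\subsection{The conjugation defined by $J$}
Since $J$ anticommutes with $I$, it exchanges $T^{1,0}$ and $T^{0,1}$. Composing with complex conjugation we stay inside $T^{1,0}$: put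
\[
j\colon T^{1,0}\to T^{1,0},\qquad jv=J\bar v .
\]
The map $j$ is antilinear, $\overline{jv}=Jv$, and $j^2v=JJv=-v$. For $\beta\in\Lambda^{p,0}$ define $\beta^*\in\Lambda^{p,0}$ by
\[
\beta^*(v_1,\dots,v_p)=\overline{\beta(jv_1,\dots,jv_p)}=\bar\beta(Jv_1,\dots,Jv_p).
\]
The operation $\beta\mapsto\beta^*$ is antilinear and multiplicative, and $\beta^{**}=(-1)^p\beta$. In even degree it is a real structure: we call $\beta$ \emph{real} if $\beta^*=\beta$. Every $B\in\Lambda^{2,0}$ is uniquely $R+iS$ with $R,S$ real, namely $R=\frac12(B+B^*)$ and $S=\frac1{2i}(B-B^*)$. For $(1,1)$-forms, ``real'' keeps its usual meaning $\bar\alpha=\alpha$.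

Let $R\in\Lambda^{2,0}$ be real and put $g_R(v,w)=R(v,jw)$. This form is Hermitian, because $\overline{g_R(w,v)}=\overline{R(j(-jw),jv)}=R^*(-jw,v)=R(v,jw)$, and
\begin{equation}\label{eq:gj}
g_R(jv,jw)=R(jv,-w)=R(w,jv)=\overline{g_R(v,w)} .
\end{equation}
We write $R>0$ or $R\ge0$ if $g_R$ is positive definite or semidefinite. As $j$ is bijective, $R$ is nondegenerate exactly when $g_R$ is. Hence positive forms are nondegenerate, and
\begin{equation}\label{eq:semipos}
R\ge0\ \text{ and }\ R^n\ne0\quad\Longrightarrow\quad R>0 .
\end{equation}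

\begin{lemma}[Normal form]\label{lem:normal}
Let $R>0$ and let $S$ be real. There is a $g_R$-orthonormal basis $e_1,je_1,\dots,e_n,je_n$ of $T^{1,0}$, with dual basis $e^k,e^{k'}$, such that
\[
R=\sum_k e^k\wedge e^{k'},\qquad S=\sum_k\lambda_k\,e^k\wedge e^{k'},\qquad\lambda_k\in\mathbb R .
\]
The form $g_S$ is diagonal in this basis, with each $\lambda_k$ occurring twice. Moreover $(R+tS)^n=\prod_k(1+t\lambda_k)\,R^n$ for $t\in\mathbb C$, and
\[
S^p\wedge R^{n-p}=\binom np^{-1}\mathrm e_p(\lambda)\,R^n ,
\]
where $\mathrm e_p$ is the $p$-th elementary symmetric function.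
\end{lemma}

\begin{proof}
Define $A$ by $g_S(v,w)=g_R(Av,w)$; it is self-adjoint for $g_R$. By \eqref{eq:gj} for $S$ and $R$, $g_R(Ajv,jw)=\overline{g_R(Av,w)}=g_R(jAv,jw)$, so $Aj=jA$. If $e$ is a unit eigenvector with eigenvalue $\lambda\in\mathbb R$, then so is $je$, and $g_R(e,je)=-R(e,e)=0$. The orthogonal complement of $e,je$ is invariant under $A$ and, by \eqref{eq:gj}, under $j$; induction gives the basis. In it $R(e_k,je_l)=\delta_{kl}$, $R(e_k,e_l)=-g_R(e_k,je_l)=0$ and $R(je_k,je_l)=g_R(je_k,e_l)=0$; for $S$ the same values appear with $A$ applied to the first argument, which multiplies them by $\lambda_k$. The product formula follows, and the last formula is its coefficient of $t^p$.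
\end{proof}

For $R>0$ and $S$ real we write
\[
\operatorname{tr}_RS=\frac{n\,S\wedge R^{n-1}}{R^n}=\sum_k\lambda_k=\tfrac12\operatorname{tr}_{g_R}g_S .
\]
If $S$ is positive too, then all $\lambda_k>0$ and $S^n=\prod\lambda_k\,R^n$. So the top powers of all positive forms lie on one ray in $\Lambda^{2n,0}$. We call $\Phi\in\Lambda^{2n,0}$ \emph{positive} if it lies on this ray; then $\Phi^*=\Phi$.

\subsection{From $(1,1)$-forms to $(2,0)$-forms and back}
The K\"ahler hypothesis provides positive $(1,1)$-forms, while the object we must control is a $(2,0)$-form. The operator $j$ translates between them. For $\alpha\in\Lambda^{1,1}$ let $h_\alpha(v,w)=-i\alpha(v,\bar w)$; thus $\alpha=i\sum h_{ab}\,e^a\wedge\bar e^b$ with $h_{ab}=h_\alpha(e_a,e_b)$ in any basis, $h_{\bar\alpha}(v,w)=\overline{h_\alpha(w,v)}$, and a real $\alpha$ is positive when the Hermitian form $h_\alpha$ is positive definite. For $\alpha\in\Lambda^{1,1}$ and $B\in\Lambda^{2,0}$ define $R_\alpha\in\Lambda^{2,0}$ and $\psi_B\in\Lambda^{1,1}$ by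
\[
R_\alpha(v,w)=-\tfrac12\bigl[h_\alpha(v,jw)-h_\alpha(w,jv)\bigr],\qquad \psi_B(v,\bar w)=iB(v,J\bar w).
\]
Both assignments are complex-linear, and $h_{\psi_B}(v,w)=B(v,jw)$.

\begin{lemma}\label{lem:dict}
We have $R_{\psi_B}=B$, $(R_\alpha)^*=R_{\bar\alpha}$, and
\[
R_\alpha(v,jw)=\tfrac12\bigl[h_\alpha(v,w)+h_\alpha(jw,jv)\bigr].
\]
In particular, for real $\alpha$ the form $R_\alpha$ is real, $g_{R_\alpha}(v,v)=\frac12[h_\alpha(v,v)+h_\alpha(jv,jv)]$, and $R_\alpha$ is positive (semipositive) if $\alpha$ is.
\end{lemma}

\begin{proof}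
First, $R_{\psi_B}(v,w)=-\frac12[B(v,-w)-B(w,-v)]=B(v,w)$. The displayed formula is the definition of $R_\alpha$ with $jw$ in place of $w$. Applying it to $(jv,w)$ gives $R_\alpha(jv,jw)=\frac12[h_\alpha(jv,w)-h_\alpha(jw,v)]$, whose conjugate is $\frac12[h_{\bar\alpha}(w,jv)-h_{\bar\alpha}(v,jw)]=R_{\bar\alpha}(v,w)$.
\end{proof}

So $R_\alpha$ records the average of $h_\alpha$ and its $j$-conjugate.

\subsection{Pfaffian inequalities}
Fix a positive $\Phi\in\Lambda^{2n,0}$. Since $i^{(2n)^2}=1$, the form $\Phi\wedge\bar\Phi$ is a positive real volume form. Let $C_n=(2n)!/(n!)^2$ and put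
\[
P(B)=\frac{B^n}{\Phi}\quad(B\in\Lambda^{2,0}),\qquad D(\alpha)=\frac{\alpha^{2n}}{C_n\,\Phi\wedge\bar\Phi}\quad(\alpha\in\Lambda^{1,1}).
\]
If $B$ is real, then $P(B)$ is real, since $B^n$ and $\Phi$ are; if $B>0$, then $P(B)>0$.

For matrix computations take a basis $e_a$ of $T^{1,0}$ with $\Phi=e^1\wedge\dots\wedge e^{2n}$ and write $je_b=\sum_c\mathbf j_{cb}e_c$. Then $j^2=-1$ reads $\mathbf j\bar{\mathbf j}=-1$, and evaluating $\Phi^*=\Phi$ on $(e_1,\dots,e_{2n})$ gives $\det\mathbf j=1$. A form $B\in\Lambda^{2,0}$ has the skew matrix $B_{ab}=B(e_a,e_b)$, and $B^n=n!\operatorname{Pf}(B)\,\Phi$ with $\operatorname{Pf}(B)^2=\det B$. For $\alpha$ with matrix $h$, moving the $2n$ factors $\bar e^a$ to the right costs the sign $(-1)^{n(2n-1)}$, and $i^{2n}(-1)^{n(2n-1)}=1$. Hence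
\begin{equation}\label{eq:PD}
P(B)=n!\operatorname{Pf}(B),\qquad \alpha^{2n}=(2n)!\det h\;\Phi\wedge\bar\Phi,\qquad D(\alpha)=(n!)^2\det h .
\end{equation}

\begin{lemma}\label{lem:pf}
\begin{itemize}
\item[(a)] $D(\psi_B)=P(B)^2$ for every $B\in\Lambda^{2,0}$.
\item[(b)] If $\omega$ is a positive $(1,1)$-form, then $P(R_\omega)\ge\sqrt{D(\omega)}$.
\item[(c)] If $R>0$ and $S$ is real, then $|P(R+iS)|\ge P(R)$, with equality if and only if $S=0$.
\item[(d)] If $R>0$ and $S\ge0$, then $P(R+S)\ge P(R)$. If $R>0$, $S$ is real and $R+S>0$, then $\log P(R+S)\le\log P(R)+\operatorname{tr}_RS$.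
\end{itemize}
\end{lemma}

\begin{proof}
(a) The matrix of $h_{\psi_B}$ is $B(e_a,je_b)=(B\mathbf j)_{ab}$, of determinant $\operatorname{Pf}(B)^2$; use \eqref{eq:PD}.

(b) Let $h=h_\omega$ and $h^j(v,w)=h(jw,jv)$, a positive Hermitian form. Its matrix is the transpose of $\mathbf j^Th\bar{\mathbf j}$, so $\det h^j=|\det\mathbf j|^2\det h=\det h$. Diagonalizing $h^j$ with respect to $h$, with eigenvalues $\mu_a>0$, and using $\frac12(1+\mu_a)\ge\sqrt{\mu_a}$, we get $\det\frac12(h+h^j)\ge\sqrt{\det h\det h^j}=\det h$. By Lemma~\ref{lem:dict}, $\frac12(h+h^j)=h_{\psi_{R_\omega}}$, so (a) and \eqref{eq:PD} give $P(R_\omega)^2\ge D(\omega)$; and $P(R_\omega)>0$.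

(c), (d) By Lemma~\ref{lem:normal}, $P(R+iS)/P(R)=\prod(1+i\lambda_k)$ with $|1+i\lambda_k|\ge1$, and $P(R+S)/P(R)=\prod(1+\lambda_k)$. If $S\ge0$, all $\lambda_k\ge0$. If $R+S>0$, all $1+\lambda_k>0$ and $\log(1+\lambda_k)\le\lambda_k$.
\end{proof}

\begin{example}\label{ex:small}
Let $n=1$, $e_2=je_1$, $je_2=-e_1$ and $\Phi=e^1\wedge e^2$. Then $P(R_\alpha)=R_\alpha(e_1,je_1)=\frac12(h_{11}+h_{22})$ and $D(\alpha)=\det h$, so (b) is the inequality between the arithmetic and geometric means of the eigenvalues of $h$. For $n=2$ take $\lambda_1=\lambda$, $\lambda_2=-\lambda$ in the normal form. Then $(R+iS)^2=(1+\lambda^2)R^2$: the top power of $R+iS$ is real and positive although $R+iS$ is not real. What detects $S$ is the size of the Pfaffian, as in (c).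
\end{example}

\subsection{A pairing identity}
The next identity converts integrals of $(2n,0)$-forms built from $R_\alpha$ into intersection numbers on $H^{1,1}$. It will locate the class of $\psi_\Omega$ in Section~\ref{sec:psi} and split $J$ along a product in Section~\ref{sec:splitting}.

\begin{lemma}\label{lem:pairing}
Let $\Omega\in\Lambda^{2,0}$ be nondegenerate and $\alpha\in\Lambda^{1,1}$. Then
\[
\alpha\wedge\psi_\Omega\wedge(\Omega\wedge\bar\Omega)^{n-1}=\tfrac2n\;\Omega^n\wedge\overline{R_{\bar\alpha}\wedge\Omega^{n-1}} .
\]
\end{lemma}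

\begin{proof}
Differentiating $\operatorname{Pf}(\Omega+tB)^2=\det(\Omega+tB)$ at $t=0$ gives
\begin{equation}\label{eq:dpf}
n\,B\wedge\Omega^{n-1}=\tfrac12\operatorname{tr}(\Omega^{-1}B)\,\Omega^n\qquad(B\in\Lambda^{2,0}).
\end{equation}
For $B=e^a\wedge e^c$ the trace is $(\Omega^{-1})_{ca}-(\Omega^{-1})_{ac}=-2(\Omega^{-1})_{ac}$, so $e^a\wedge e^c\wedge\Omega^{n-1}=-\frac1n(\Omega^{-1})_{ac}\,\Omega^n$. Let $h$ be the matrix of $h_\alpha$. The matrix of $h_{\psi_\Omega}$ is $\Omega\mathbf j$, and
\[
\alpha\wedge\psi_\Omega=i^2\sum h_{ab}(\Omega\mathbf j)_{cd}\,e^a\wedge\bar e^b\wedge e^c\wedge\bar e^d=\sum h_{ab}(\Omega\mathbf j)_{cd}\,e^a\wedge e^c\wedge\bar e^b\wedge\bar e^d .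
\]
So the left side of the lemma is $\frac1{n^2}\tau\,\Omega^n\wedge\bar\Omega^n$ with
\[
\tau=\sum h_{ab}(\Omega\mathbf j)_{cd}(\Omega^{-1})_{ac}\overline{(\Omega^{-1})_{bd}}=\operatorname{tr}\bigl(h^T\,\Omega^{-1}\,\Omega\mathbf j\,(\bar\Omega^{-1})^T\bigr)=-\operatorname{tr}\bigl(h^T\mathbf j\,\bar\Omega^{-1}\bigr).
\]
As $\bar\Omega^{-1}$ is skew, only the skew part of $h^T\mathbf j$ contributes. Since $h_\alpha(e_a,je_b)=(h\bar{\mathbf j})_{ab}$, the matrix of $R_\alpha$ is $-\frac12[h\bar{\mathbf j}-(h\bar{\mathbf j})^T]$. The matrix of $h_{\bar\alpha}$ is $\bar h^T$, so $\overline{R_{\bar\alpha}}=-\frac12[h^T\mathbf j-(h^T\mathbf j)^T]$ is minus the skew part of $h^T\mathbf j$. Therefore $\tau=\overline{\operatorname{tr}(\Omega^{-1}R_{\bar\alpha})}$, and \eqref{eq:dpf} gives $\tau\,\bar\Omega^n=2n\,\overline{R_{\bar\alpha}\wedge\Omega^{n-1}}$.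
\end{proof}

\section{Calculus with the Obata connection}\label{sec:calculus}

\subsection{The operator $\partial_J$ and a criterion}
Since $\nabla$ is real and $\nabla J=0$,
\begin{equation}\label{eq:nablastar}
\nabla_u(\beta^*)=(\nabla_{\bar u}\beta)^*\qquad(\beta\in\Lambda^{p,0},\ u\in TM\otimes\mathbb C).
\end{equation}
Since $\nabla I=0$, the connection preserves types, and since it is torsion free, $d$ is the alternation of $\nabla$; for instance $d\eta(u,u')=(\nabla_u\eta)(u')-(\nabla_{u'}\eta)(u)$. Three consequences will be used. On $\Lambda^{p,0}$, the operator $\partial$ is the alternation of $\nabla^{1,0}$. On $\Lambda^{p,0}$ again, $(\bar\partial\beta)(\bar u,v_1,\dots,v_p)=(\nabla_{\bar u}\beta)(v_1,\dots,v_p)$, so $\beta$ is holomorphic if and only if $\nabla^{0,1}\beta=0$. Finally, for sections $\bar u$ of $T^{0,1}$ and $v$ of $T^{1,0}$, the $(1,0)$-part of $\nabla_{\bar u}v-\nabla_v\bar u=[\bar u,v]$ reads $\nabla_{\bar u}v=[\bar u,v]^{1,0}$; thus $\nabla^{0,1}$ is the usual $\bar\partial$ on $T^{1,0}$, and $\bar\partial$ on $\Lambda^{0,q}\otimes T^{1,0}$ is the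 alternation of $\nabla^{0,1}$.

\begin{proposition}\label{prop:criterion}
A holomorphic form $\beta\in\Lambda^{p,0}$ with $\beta^*=\beta$ is $\nabla$-parallel. If a hypercomplex manifold carries a holomorphic $2$-form $\Omega$ that is real and positive, then it is hyperk\"ahler.
\end{proposition}

\begin{proof}
For $v\in T^{1,0}$ we have $\nabla_{\bar v}\beta=0$, and $\nabla_v\beta=\nabla_v(\beta^*)=(\nabla_{\bar v}\beta)^*=0$ by \eqref{eq:nablastar}. So $\nabla\Omega=0$, and the positive Hermitian form $g_\Omega(v,w)=\Omega(v,J\bar w)$ is parallel. For real vectors put $Y^{1,0}=\frac12(Y-iIY)$ and $g(Y,Z)=\operatorname{Re}g_\Omega(Y^{1,0},Z^{1,0})$, a parallel Riemannian metric. Now $(IY)^{1,0}=iY^{1,0}$ and $(JY)^{1,0}=\frac12J(Y+iIY)=j(Y^{1,0})$. The first identity shows that $g$ is Hermitian for $I$, the second with \eqref{eq:gj} that it is Hermitian for $J$, and then it is Hermitian for $K=IJ$.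
\end{proof}

Conjugating $\partial$ by the star gives a second differential on $(p,0)$-forms,
\[
\partial_J\beta=(\partial(\beta^*))^* .
\]
It is complex-linear, and $\partial_J^2=0$ because $\beta^{**}=\pm\beta$. If $\gamma$ has even degree and $\partial_J\gamma=0$, then $\partial(\gamma^*)=0$, so $\partial_J(\beta\wedge\gamma)=(\partial\beta^*\wedge\gamma^*)^*=\partial_J\beta\wedge\gamma$.

\begin{lemma}\label{lem:calc}
\begin{itemize}
\item[(i)] If $\beta\in\Lambda^{p,0}$ is holomorphic, then $\partial(\beta^*)=0$ and $\partial_J\beta=0$. If $B\in\Lambda^{2,0}$ is holomorphic, then $\bar\partial\psi_B=0$.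
\item[(ii)] $R_{\bar\partial\eta}=-\frac i2\partial_J\eta$ for $\eta\in\Lambda^{1,0}$.
\item[(iii)] If $\alpha\in\Lambda^{1,1}$ and $d\alpha=0$, then $\partial R_\alpha=0$.
\item[(iv)] Put $\mathcal Hf=R_{i\partial\bar\partial f}$. Then $\mathcal Hf=-\frac12\partial_J\partial f$. For real $f$ the form $\mathcal Hf$ is real and equals $-\frac12\partial((\partial f)^*)$; so $\mathcal Hf$ is $\partial$-exact for every complex $f$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:nablastar}, $\nabla^{1,0}(\beta^*)=0$. Also $\nabla^{0,1}\psi_B=0$, because $\nabla^{0,1}B=0$ and $\nabla J=0$; in $d\psi_B(v,\bar w_1,\bar w_2)$ the remaining term $(\nabla_v\psi_B)(\bar w_1,\bar w_2)$ vanishes by type.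

(ii) We have $(\bar\partial\eta)(v,\bar w)=-(\nabla_{\bar w}\eta)(v)$, so $h_{\bar\partial\eta}(v,w)=i(\nabla_{\bar w}\eta)(v)$. With $\overline{jw}=Jw$ this gives $R_{\bar\partial\eta}(v,w)=\frac i2[(\nabla_{Jv}\eta)(w)-(\nabla_{Jw}\eta)(v)]$. On the other hand, by \eqref{eq:nablastar}, $(\partial\eta^*)(v,w)=\overline{(\nabla_{\bar v}\eta)(jw)}-\overline{(\nabla_{\bar w}\eta)(jv)}$. Substituting $jv,jw$ and conjugating yields $\partial_J\eta(v,w)=-[(\nabla_{Jv}\eta)(w)-(\nabla_{Jw}\eta)(v)]$.

(iii) The form $\bar\alpha$ is $\bar\partial$-closed, so locally $\bar\alpha=\bar\partial\eta$ with $\eta\in\Lambda^{1,0}$, and $\partial_JR_{\bar\alpha}=-\frac i2\partial_J^2\eta=0$. But $\partial_JR_{\bar\alpha}=\partial_J((R_\alpha)^*)=(\partial R_\alpha)^*$.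

(iv) Apply (ii) to $i\partial\bar\partial f=\bar\partial(-i\partial f)$. For real $f$, $\mathcal Hf$ is real by Lemma~\ref{lem:dict}, so $\mathcal Hf=-\frac12(\partial_J\partial f)^*=-\frac12\partial((\partial f)^*)$. In general $\mathcal Hf=\mathcal H(\operatorname{Re}f)+i\mathcal H(\operatorname{Im}f)$.
\end{proof}

Part (iii) is where the K\"ahler condition meets $J$: a K\"ahler form $\omega$ on $(M,I)$ yields a positive real $\partial$-closed form $R_\omega$, an HKT form. The form $\mathcal Hf$ plays for real $(2,0)$-forms the role that $i\partial\bar\partial f$ plays for real $(1,1)$-forms. On flat $\mathbb H=\mathbb C^2$ with $j\partial_{z_1}=\partial_{z_2}$, Example~\ref{ex:small} gives $\mathcal Hf=\frac12(f_{1\bar1}+f_{2\bar2})\,dz_1\wedge dz_2$, a multiple of the Laplacian.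

\subsection{The operator $\Delta_R$}
Let $R$ be a positive real $(2,0)$-form on an open set. For real functions $f$ put $\Delta_Rf=\operatorname{tr}_R\mathcal Hf$. Let $h=h_{i\partial\bar\partial f}$. Summing $g_{\mathcal Hf}(v,v)=\frac12[h(v,v)+h(jv,jv)]$ over an orthonormal basis $e_k,je_k$, which $j$ permutes up to sign, gives $\operatorname{tr}_{g_R}g_{\mathcal Hf}=\operatorname{tr}_{g_R}h$. So
\[
\Delta_Rf=\tfrac12\sum_{a=1}^{2n}h(\epsilon_a,\epsilon_a)
\]
for a $g_R$-orthonormal basis $\epsilon_a$. In $I$-holomorphic coordinates $h(v,v)=\sum v^a\bar v^bf_{a\bar b}$, which for $v=Y^{1,0}$ equals $\frac14[\operatorname{Hess}f(Y,Y)+\operatorname{Hess}f(IY,IY)]$, the Hessian being taken in the coordinates. Writing $\epsilon_a=Y_a^{1,0}$, the vectors $Y_a,IY_a$ form a real basis. Hence $\Delta_R=\sum a^{kl}\partial_k\partial_l$ in the underlying real coordinates, with $(a^{kl})$ smooth and positive definite and no lower-order terms. The maximum principles apply: if $\Delta_Ru\le0$, then on a closed coordinate ball $u$ attains its minimum on the boundary, and on a connected open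 set $u$ is constant if it attains its minimum.

\begin{lemma}\label{lem:index}
Let $M$ be compact and connected, $R>0$ on $M$, and fix a volume form. Then $\ker\Delta_R=\mathbb R$, the kernel of the formal adjoint $\Delta_R^\dagger$ is a real line of smooth functions, and for smooth real $q$ the equation $\Delta_Rf=q$ has a smooth real solution if and only if $q$ is $L^2$-orthogonal to this line.
\end{lemma}

\begin{proof}
The kernel is $\mathbb R$ by the strong maximum principle. The principal symbol $(a^{kl})$ is the inverse of a Riemannian metric, whose Laplace--Beltrami operator has the same second-order part as $\Delta_R$. The difference is of first order, hence compact from $W^{2,2}$ to $L^2$, and the Laplace--Beltrami operator has index $0$. So $\Delta_R$ is Fredholm of index $0$ and its cokernel is a line. The rest is the Fredholm alternative and elliptic regularity.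
\end{proof}

\subsection{A real holomorphic volume form}
From now on $M$ is compact and connected and $(M,I)$ is of K\"ahler type. We recall three consequences of Hodge theory.
\begin{itemize}
\item[(H1)] Holomorphic forms are $d$-closed. Every $\partial$-closed $B\in\Lambda^{p,0}$ is $B=[B]+\partial\chi$ with $\chi\in\Lambda^{p-1,0}$ and a unique holomorphic $p$-form $[B]$.
\item[(H2)] Every $\bar\partial$-closed $\psi\in\Lambda^{1,1}$ is $\psi=\psi_h+\bar\partial\eta$ with $\eta\in\Lambda^{1,0}$ and $\psi_h$ a $d$-closed $(1,1)$-form. The class $[\psi]:=[\psi_h]\in H^{1,1}(M)\subset H^2(M,\mathbb C)$ depends only on $\psi$.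
\item[(H3)] A $d$-exact $(1,1)$-form equals $i\partial\bar\partial f$ for some function $f$.
\end{itemize}
By Lemma~\ref{lem:calc}(iii), $[R_\alpha]$ is defined for $d$-closed $\alpha\in\Lambda^{1,1}$; by (H3) and Lemma~\ref{lem:calc}(iv) it depends only on the cohomology class of $\alpha$.

\begin{lemma}\label{lem:Phi}
Suppose that $(M,I)$ has trivial canonical bundle. Then there is a holomorphic volume form $\Phi$ that is positive at every point; in particular $\Phi^*=\Phi$. For every K\"ahler form $\omega$ and $R=R_\omega$, the function $P(R)>0$ spans $\ker\Delta_R^\dagger$, the adjoint being taken with respect to $\Phi\wedge\bar\Phi$.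
\end{lemma}

\begin{proof}
Let $\Phi$ be any holomorphic volume form, $R=R_\omega$, and $R^n=h\Phi$ with $h$ complex and nowhere zero. For $\gamma\in\Lambda^{2n-1,0}$ we have $\partial\gamma\wedge\bar\Phi=d(\gamma\wedge\bar\Phi)$, because $d\bar\Phi=0$ and $\bar\partial\gamma\wedge\bar\Phi=0$ by type. For real $f$, Lemma~\ref{lem:calc}(iii),(iv) gives $\mathcal Hf\wedge R^{n-1}=-\frac12\partial((\partial f)^*\wedge R^{n-1})$, so by Stokes' theorem
\[
\int(\Delta_Rf)\,h\,\Phi\wedge\bar\Phi=n\int\mathcal Hf\wedge R^{n-1}\wedge\bar\Phi=0 .
\]
Thus $\operatorname{Re}h$ and $\operatorname{Im}h$ both lie in the real line $\ker\Delta_R^\dagger$, and $h=ch_0$ with a constant $c\ne0$ and a generator $h_0$ of this line. The real function $h_0$ has no zeros, so on the connected $M$ we may take $h_0>0$. Then $c\Phi=R^n/h_0$ is positive. With $\Phi$ replaced by $c\Phi$, the same computation for any K\"ahler form $\omega$ puts $P(R_\omega)>0$ in $\ker\Delta_{R_\omega}^\dagger$.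
\end{proof}

In the situation of Lemma~\ref{lem:Phi} we fix such a $\Phi$; any positive constant multiple serves as well. The functions $P$ and $D$ of Section~\ref{sec:algebra} refer to it, and $V=\int\Phi\wedge\bar\Phi>0$. If $\chi=u\Phi$, then $\chi^*=\bar u\Phi$, so $\int\chi^*\wedge\bar\Phi=\overline{\int\chi\wedge\bar\Phi}$. Together with Stokes' theorem this gives
\begin{equation}\label{eq:stokes}
\int\partial\gamma\wedge\bar\Phi=\int\partial_J\gamma\wedge\bar\Phi=0\qquad(\gamma\in\Lambda^{2n-1,0}).
\end{equation}
If $B_1,\dots,B_n\in\Lambda^{2,0}$ are $\partial$-closed, we may replace them one at a time by their holomorphic parts: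
\begin{equation}\label{eq:replace}
\int B_1\wedge\dots\wedge B_n\wedge\bar\Phi=\int[B_1]\wedge\dots\wedge[B_n]\wedge\bar\Phi .
\end{equation}

\begin{example}[Real dimension four]\label{ex:dim4}
Let $n=1$ in Lemma~\ref{lem:Phi}. Then $\Phi=R_\omega/P(R_\omega)$ is a holomorphic $2$-form that is real and positive, so $M$ is hyperk\"ahler by Proposition~\ref{prop:criterion}. For $n\ge2$ the lemma shows that $\Phi$ is parallel, which concerns the top power of a symplectic form only; by Example~\ref{ex:small} this does not make the symplectic form itself real.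
\end{example}

We also need the analogue of (H3) for real $(2,0)$-forms.

\begin{lemma}\label{lem:ddJ}
In the situation of Lemma~\ref{lem:Phi}, every real $\partial$-exact $\zeta\in\Lambda^{2,0}$ equals $\mathcal Hf$ for a smooth real function $f$.
\end{lemma}

\begin{proof}
Let $R=R_\omega$ with $\omega$ K\"ahler, and $q=\operatorname{tr}_R\zeta$. By \eqref{eq:replace}, $\int qP(R)\,\Phi\wedge\bar\Phi=n\int\zeta\wedge R^{n-1}\wedge\bar\Phi=0$, so $\Delta_Rf=q$ has a real solution by Lemmas~\ref{lem:index} and~\ref{lem:Phi}. The form $\zeta'=\zeta-\mathcal Hf$ is real and $\partial$-exact, and its eigenvalues $\lambda_k$ with respect to $R$ satisfy $\sum\lambda_k=0$. If $n=1$, then $\zeta'=0$. If $n\ge2$, then $2\mathrm e_2(\lambda)=-\sum\lambda_k^2$, so by Lemma~\ref{lem:normal}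
\[
\zeta'\wedge\zeta'\wedge R^{n-2}\wedge\bar\Phi=-\frac{\sum\lambda_k^2}{n(n-1)}\,P(R)\,\Phi\wedge\bar\Phi .
\]
The left side has integral $0$ by \eqref{eq:replace}, so all $\lambda_k$ vanish.
\end{proof}

\subsection{Tori}

\begin{proposition}\label{prop:torus}
If $(M,I)$ is a complex torus, then $J$ and $K$ are constant in linear coordinates, $\nabla$ is the standard flat connection, and $(M,I,J,K)$ is hyperk\"ahler.
\end{proposition}

\begin{proof}
Let $\theta$ be a holomorphic $1$-form. By Lemma~\ref{lem:calc}(i) and (H1), $\theta^*=\theta'+\partial u$ with $\theta'$ holomorphic and $u$ a complex function. Now $\partial_J(\theta^*)=(\partial\theta^{**})^*=-(\partial\theta)^*=0$ and $\partial_J\theta'=0$, so $\mathcal Hu=-\frac12\partial_J\partial u=0$. The real and imaginary parts of $\mathcal Hu$ are $\mathcal H(\operatorname{Re}u)$ and $\mathcal H(\operatorname{Im}u)$, so both vanish. With $R=R_\omega$ for a K\"ahler form $\omega$, we get $\Delta_R\operatorname{Re}u=\Delta_R\operatorname{Im}u=0$, and $u$ is constant. So $\theta^*=\theta'$ has constant coefficients. For $\theta=dz_a$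 these coefficients are $\theta^*(\partial_{z_b})=\overline{\mathbf j_{ab}}$; hence $j$, $J$ and $K=IJ$ are constant. The standard flat connection is then the Obata connection by uniqueness. For any constant metric $g_0$, the constant metric $g_0+g_0(I\cdot,I\cdot)+g_0(J\cdot,J\cdot)+g_0(K\cdot,K\cdot)$ is parallel and Hermitian for $I,J,K$.
\end{proof}

\section{Irreducible manifolds: the class of $\psi$}\label{sec:psi}

In Sections~\ref{sec:psi}--\ref{sec:rotation}, $(X,I,J,K)$ is hypercomplex and $(X,I)$ is irreducible hyperk\"ahler of dimension $2n$. The top power of the symplectic form trivializes the canonical bundle, so Lemma~\ref{lem:Phi} applies.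

The symplectic form is defined up to a complex factor, and only positive multiples of one choice can be real and positive. A K\"ahler form selects the candidate. Fix a K\"ahler form $\omega^0$ and set $\Omega=[R_{\omega^0}]$. Since $\Omega^n$ is holomorphic, $P(\Omega)$ is constant, and $P(\Omega)V=\int P(R_{\omega^0})\,\Phi\wedge\bar\Phi>0$ by \eqref{eq:replace}. Rescaling $\Phi$ by this positive constant, we have
\[
\Phi=\Omega^n,\qquad P(\Omega)=1 .
\]
As $H^0(X,\Omega^2)=\mathbb C\Omega$, there is a linear form $\ell$ on $H^{1,1}(X)$ with $[R_\alpha]=\ell(\alpha)\Omega$ and $\ell(\omega^0)=1$; by \eqref{eq:replace},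
\begin{equation}\label{eq:ell}
\int R_\alpha\wedge\Omega^{n-1}\wedge\bar\Phi=\ell(\alpha)V .
\end{equation}
Let $\psi=\psi_\Omega$. It is $\bar\partial$-closed by Lemma~\ref{lem:calc}(i), so it has a class $[\psi]\in H^{1,1}(X)$ by (H2). If $\Omega$ were real and positive, $\psi$ would be parallel with $h_\psi=g_\Omega>0$, that is, the K\"ahler form of the hyperk\"ahler metric. So $[\psi]$ is the class in which that K\"ahler form must be sought, and we collect what can be said about it in advance.

Recall the Beauville--Bogomolov--Fujiki (BBF) form $q$ on $H^2(X,\mathbb R)$. On $H^{1,1}(X,\mathbb R)$ it has signature $(1,h^{1,1}-1)$, it is positive on K\"ahler classes, and its bilinear form is a positive multiple of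
\[
b(\alpha,\beta)=\int\alpha\wedge\beta\wedge(\Omega\wedge\bar\Omega)^{n-1}.
\]
The set $\{q>0\}\subset H^{1,1}(X,\mathbb R)$ has two components, each a convex cone, and two of its elements lie in the same component exactly when their $b$-product is positive. The component containing the K\"ahler classes is the \emph{positive cone} $\mathcal C_X$.

\begin{proposition}\label{prop:psi}
We have $[\Omega^*]=\Omega$, and $\ell$ is real on $H^{1,1}(X,\mathbb R)$. The class $[\psi]$ satisfies $\ell([\psi])=1$, $\int[\psi]^{2n}=C_nV$, and $[\psi]\in\mathcal C_X$.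
\end{proposition}

\begin{proof}
We use repeatedly that $\int\partial_J\eta\wedge\Omega^{n-1}\wedge\bar\Phi=0$ for $\eta\in\Lambda^{1,0}$: indeed $\partial_J(\Omega^{n-1})=0$ by Lemma~\ref{lem:calc}(i), so $\partial_J\eta\wedge\Omega^{n-1}=\partial_J(\eta\wedge\Omega^{n-1})$, and \eqref{eq:stokes} applies.

Let $\alpha$ be real and closed, $R_\alpha=\ell(\alpha)\Omega+\partial\chi$. Apply the star: as $\partial_J(\chi^*)=(\partial\chi^{**})^*=-(\partial\chi)^*$, we get $R_\alpha=\overline{\ell(\alpha)}\,\Omega^*-\partial_J(\chi^*)$. By \eqref{eq:ell},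
\[
\ell(\alpha)V=\overline{\ell(\alpha)}\int\Omega^*\wedge\Omega^{n-1}\wedge\bar\Phi .
\]
For $\alpha=\omega^0$ this says that the last integral is $V$; hence $\ell(\alpha)=\overline{\ell(\alpha)}$ for all real $\alpha$. The form $\Omega^*$ is $\partial$-closed by Lemma~\ref{lem:calc}(i), so $[\Omega^*]=\mu\Omega$, and \eqref{eq:replace} gives $\mu V=V$.

Write $\psi=\psi_h+\bar\partial\eta$. Then $\Omega=R_\psi=R_{\psi_h}-\frac i2\partial_J\eta$; multiplying by $\Omega^{n-1}\wedge\bar\Phi$ and integrating gives $V=\ell(\psi_h)V$. Next, $\psi^{2n}-\psi_h^{2n}=\bar\partial\gamma$ with $\gamma$ of type $(2n,2n-1)$, for which $\bar\partial\gamma=d\gamma$. So $\int\psi_h^{2n}=\int\psi^{2n}=C_nV$, since $D(\psi)=P(\Omega)^2=1$ by Lemma~\ref{lem:pf}(a).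

Let $\alpha$ be real and closed. The forms $\alpha,\Omega,\bar\Omega$ are $\bar\partial$-closed, so in $b(\alpha,\psi_h)$ we may replace $\psi_h$ by $\psi$. Lemma~\ref{lem:pairing} and \eqref{eq:ell} give
\[
b(\alpha,[\psi])=\tfrac2n\int\Phi\wedge\overline{R_\alpha\wedge\Omega^{n-1}}=\tfrac2n\,\overline{\ell(\alpha)V}=\tfrac2n\,\ell(\alpha)V\in\mathbb R .
\]
Hence the imaginary part of $[\psi]$ is $b$-orthogonal to $H^{1,1}(X,\mathbb R)$, and it vanishes because $b$ is nondegenerate. Taking $\alpha$ in the real class $[\psi]$, and then $\alpha=\omega^0$, we get $b([\psi],[\psi])=b(\omega^0,[\psi])=\frac2nV>0$. So $[\psi]\in\mathcal C_X$.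
\end{proof}

\section{Matching the two Pfaffian bounds}\label{sec:squeeze}

Keep the notation of Section~\ref{sec:psi}. Write $\Omega=R+iS$ with $R,S$ real, let $\rho=P(R)$, a smooth real function, and let $G=\{x\in X:R(x)>0\}$, an open set that might a priori be empty. By Lemma~\ref{lem:pf}(c),
\begin{equation}\label{eq:upper}
0<\rho\le1\ \text{ on }G,\qquad\text{and }\ \rho(x)=1\iff S(x)=0\ \text{ for }x\in G .
\end{equation}
It is enough to reach equality on one component of $G$.

\begin{lemma}\label{lem:close}
If $\rho\equiv1$ on some connected component $G_0$ of $G$, then $(X,I,J,K)$ is hyperk\"ahler.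
\end{lemma}

\begin{proof}
Let $y$ lie in the closure of $G_0$. By continuity $R(y)\ge0$ and $\rho(y)=1$, so $y\in G$ by \eqref{eq:semipos}, and $y\in G_0$ because $G_0$ is closed in $G$. Thus $G_0$ is open and closed, and $G_0=X$. By \eqref{eq:upper}, $\Omega=R>0$ everywhere, and Proposition~\ref{prop:criterion} applies.
\end{proof}

The lower bound uses Yau's theorem: if $\kappa$ is a K\"ahler class on a compact complex manifold of dimension $N$ and $\mu$ is a smooth positive volume form with $\int\mu=\int\kappa^N$, then there is a unique K\"ahler form $\omega\in\kappa$ with $\omega^N=\mu$. We need it because Lemma~\ref{lem:pf}(b) will be applied at points we cannot choose, so $D(\omega)$ must be bounded below everywhere; for a given class the best such bound is obtained when $D(\omega)$ is constant.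

\begin{lemma}\label{lem:compare}
Let $\kappa$ be a K\"ahler class with $\ell(\kappa)=1$ and put $c=\int\kappa^{2n}/(C_nV)$. There is a smooth function $f\ge0$ with $\min f=0$ such that
\begin{itemize}
\item[(i)] if $f(x)=0$, then $x\in G$ and $\sqrt c\le\rho(x)\le1$;
\item[(ii)] $\Delta_Rf\le\log\rho-\frac12\log c$ on $G$.
\end{itemize}
\end{lemma}

\begin{proof}
By Yau's theorem there is a K\"ahler form $\omega\in\kappa$ with $D(\omega)\equiv c$, and $P(R_\omega)\ge\sqrt c$ by Lemma~\ref{lem:pf}(b). The form $R=\frac12(\Omega+\Omega^*)$ is $\partial$-closed with $[R]=\Omega$ by Proposition~\ref{prop:psi}, and $[R_\omega]=\ell(\kappa)\Omega=\Omega$. So $R-R_\omega$ is real and $\partial$-exact, and Lemma~\ref{lem:ddJ} gives $R=R_\omega+\mathcal Hf$ with $f$ real; we normalize $\min f=0$.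

At a zero $x$ of $f$ we have $i\partial\bar\partial f\ge0$, so $\mathcal Hf\ge0$ by Lemma~\ref{lem:dict}. Hence $R(x)>0$, and $\rho(x)\ge P(R_\omega)(x)\ge\sqrt c$ by Lemma~\ref{lem:pf}(d). On $G$, the second part of Lemma~\ref{lem:pf}(d), applied to $R_\omega=R-\mathcal Hf$, gives $\frac12\log c\le\log P(R_\omega)\le\log\rho-\Delta_Rf$.
\end{proof}

Thus $G\ne\emptyset$, and $c\le1$ for every K\"ahler class with $\ell=1$. By Proposition~\ref{prop:psi}, the class $[\psi]$ has $\ell=1$ and attains the extreme value $c=1$. If it is K\"ahler, the proof ends at once.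

\begin{example}[The model case]\label{ex:model}
Suppose that $[\psi]$ is a K\"ahler class, and take $\kappa=[\psi]$, $c=1$ in Lemma~\ref{lem:compare}. Let $x_0$ be a zero of $f$ and $G_0$ the component of $G$ containing it. On $G_0$ we have $\Delta_Rf\le\log\rho\le0$, and $f$ attains its minimum at $x_0$. By the strong maximum principle $f\equiv0$ on $G_0$, so $0\le\log\rho\le0$ there. Lemma~\ref{lem:close} shows that $X$ is hyperk\"ahler.
\end{example}

We do not know in advance that $[\psi]$ is K\"ahler; Section~\ref{sec:rotation} will only make it a limit of K\"ahler classes. Then $f$ is replaced by functions $f_\varepsilon$ with $\Delta_Rf_\varepsilon\le\delta_\varepsilon\to0$, for which we have no uniform estimate and hence no limit function. What survives is a quantitative form of the strong maximum principle, the weak Harnack inequality \cite[Thm.~9.22]{GT}. We need this case of it: let $L=\sum a^{kl}\partial_k\partial_l$ have smooth positive definite coefficients on a closed ball $\overline{B_{2r}}\subset\mathbb R^N$. There are $p>0$ and $C$, depending only on $L$ and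 $r$, such that every smooth $u\ge0$ on $\overline{B_{2r}}$ with $Lu\le\delta$, $\delta\ge0$ constant, satisfies
\begin{equation}\label{eq:harnack}
\Bigl(\frac1{|B_r|}\int_{B_r}u^p\Bigr)^{1/p}\le C\Bigl(\inf_{B_r}u+\delta\Bigr).
\end{equation}
It is essential here that the operator in Lemma~\ref{lem:compare}(ii) is $\Delta_R$, which does not depend on $\kappa$. The price is that $\Delta_R$ is elliptic only on $G$.

\begin{proposition}\label{prop:nef}
If $[\psi]+\varepsilon[\omega^0]$ is a K\"ahler class for every $\varepsilon>0$, then $(X,I,J,K)$ is hyperk\"ahler.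
\end{proposition}

\begin{proof}
The class $\kappa_\varepsilon=\frac1{1+\varepsilon}([\psi]+\varepsilon[\omega^0])$ is K\"ahler with $\ell(\kappa_\varepsilon)=1$, and $c_\varepsilon=\int\kappa_\varepsilon^{2n}/(C_nV)\to1$ as $\varepsilon\to0$ by Proposition~\ref{prop:psi}. Let $f_\varepsilon$ be given by Lemma~\ref{lem:compare}, let $x_\varepsilon$ be a zero of $f_\varepsilon$, and let $\delta_\varepsilon=-\frac12\log c_\varepsilon\ge0$, so that $\delta_\varepsilon\to0$ and
\begin{equation}\label{eq:super}
\Delta_Rf_\varepsilon\le\log\rho+\delta_\varepsilon\le\delta_\varepsilon\qquad\text{on }G .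
\end{equation}

\emph{A good point.} Choose a sequence $\varepsilon\to0$ along which $x_\varepsilon\to x_0$; all limits below are along it. From $R(x_\varepsilon)>0$ and $\sqrt{c_\varepsilon}\le\rho(x_\varepsilon)\le1$ we get $R(x_0)\ge0$ and $\rho(x_0)=1$, so $x_0\in G$ by \eqref{eq:semipos}. Let $G_0$ be the component of $G$ containing $x_0$.

\emph{Smallness of $f_\varepsilon$ spreads over $G_0$.} Let $E$ be the set of $y\in G$ having a neighborhood $N$ such that $\inf_Wf_\varepsilon\to0$ for every nonempty open $W\subset N$. The set $E$ is open. Let $y\in G$ and let $\overline{B_{2r}(y)}\subset G$ be a closed ball in holomorphic coordinates. We claim that $\inf_{B_r(y)}f_\varepsilon\to0$ implies $y\in E$. Indeed, by \eqref{eq:super} and \eqref{eq:harnack} for $L=\Delta_R$, with $p,C$ independent of $\varepsilon$, we get $\int_{B_r(y)}f_\varepsilon^p\to0$, and $|W|(\inf_Wf_\varepsilon)^p\le\int_{B_r(y)}f_\varepsilon^p$ for $W\subset B_r(y)$. The claim applies to $y=x_0$, since $x_\varepsilon\in B_r(x_0)$ eventually and $f_\varepsilon(x_\varepsilon)=0$. It applies to every $y\in G\cap\overline E$: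 the ball $B_r(y)$ contains a point of $E$ with its neighborhood $N$, and the infimum over $W=N\cap B_r(y)$ tends to $0$. So $E$ is open and closed in $G$ and contains $x_0$, whence $G_0\subset E$.

\emph{$\rho\equiv1$ on $G_0$.} Otherwise, by \eqref{eq:upper} and continuity, there are $a>0$ and a closed coordinate ball $\overline{B_{2r}(z)}\subset G_0$ on which $\log\rho\le-2a$. By \eqref{eq:super}, $\Delta_Rf_\varepsilon\le-a$ there as soon as $\delta_\varepsilon\le a$. Let $A>0$ be an upper bound of $\Delta_R|x-z|^2$ on the ball and $w=\frac aA(4r^2-|x-z|^2)$. Then $\Delta_Rw\ge-a$, so $\Delta_R(f_\varepsilon-w)\le0$, and $f_\varepsilon-w=f_\varepsilon\ge0$ on the boundary sphere. By the maximum principle $f_\varepsilon\ge w\ge3ar^2/A$ on $B_r(z)$, a bound independent of $\varepsilon$. This contradicts $z\in E$. Lemma~\ref{lem:close} completes the proof.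
\end{proof}

\section{A generic rotation}\label{sec:rotation}

To decide whether a class in $\mathcal C_X$ is K\"ahler we use the following theorem of Boucksom \cite{Bou} and Huybrechts \cite[Prop.~3.2]{Huy}.
\begin{itemize}
\item[(BH)] On an irreducible hyperk\"ahler manifold $X$, a class $\alpha\in\mathcal C_X$ is K\"ahler if and only if $\int_C\alpha>0$ for every rational curve $C\subset X$.
\end{itemize}
For the given $I$ we have no control over the numbers $\int_C[\psi]$. But the conclusion of Theorem~\ref{thm:main} does not single out $I$, so we may change it.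

\begin{lemma}\label{lem:rotate}
Let $(M,I,J,K)$ be hypercomplex. Equip $\operatorname{span}_{\mathbb R}(I,J,K)$ with the inner product for which $I,J,K$ is orthonormal, and let $L,L'$ be orthogonal unit vectors. Then $(L,L',LL')$ is hypercomplex with the same Obata connection, and it is hyperk\"ahler if and only if $(I,J,K)$ is.
\end{lemma}

\begin{proof}
By quaternion arithmetic $L,L',LL'$ is an orthonormal basis of the span, each element has square $-1$, and $LL'=-L'L$. Each is $\nabla$-parallel, so its $(0,1)$-bundle is closed under $[u,w]=\nabla_uw-\nabla_wu$, and it is integrable by the Newlander--Nirenberg theorem recalled below. A metric is Hermitian for an operator of square $-1$ if and only if the operator is skew, and skewness is a linear condition.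
\end{proof}

The induced structures form a holomorphic family, and the derivative of the class of the symplectic form along it is, on curves, a multiple of $[\psi]$. A curve on a generic member annihilates the symplectic class for all nearby members, hence also its derivative. This is the content of the next proposition.

\begin{proposition}\label{prop:rotation}
There is a triple $(L,L',LL')$ as in Lemma~\ref{lem:rotate} such that $(X,L)$ is irreducible hyperk\"ahler and the class $[\psi]$ constructed in Section~\ref{sec:psi} for this triple satisfies $\int_C[\psi]=0$ for every curve $C\subset(X,L)$.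
\end{proposition}

\begin{proof}
\emph{The structures $I_t$.} For $t\in\mathbb C$ and $\bar u\in T^{0,1}$ put $\bar u_t=\bar u+tJ\bar u$, let $T^{0,1}_t=\{\bar u_t\}$, and let $I_t=aI+bJ+cK$ with
\[
a=\frac{1-|t|^2}{1+|t|^2},\qquad b+ic=-it(1+a).
\]
Then $|t|^2(1+a)=1-a$, so $a^2+b^2+c^2=a^2+(1-a)(1+a)=1$. From $I\bar u=-i\bar u$, $K\bar u=IJ\bar u=iJ\bar u$ and $KJ\bar u=-I\bar u=i\bar u$ we obtain
\[
I_t\bar u_t=[-ia-t(b-ic)]\,\bar u+[b+ic+iat]\,J\bar u=-i\,\bar u_t,
\]
since $t(b-ic)=i|t|^2(1+a)=i(1-a)$ and $b+ic+iat=-it$. As $\bar u\mapsto\bar u_t$ is injective, $T_t^{0,1}$ has rank $2n$ and is the $(0,1)$-bundle of $I_t$. Let $X_t=(X,I_t)$; then $X_0=(X,I)$.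

\emph{The family.} The Newlander--Nirenberg theorem says that an involutive distribution $\mathcal D$ in the complexified tangent bundle, with $\mathcal D\oplus\overline{\mathcal D}$ equal to that bundle, is the $(0,1)$-bundle of a complex structure. On $X\times\mathbb C$ let $\mathcal D$ be spanned by $T^{0,1}_t$ and $\partial_{\bar t}$. It is involutive: each $T_t^{0,1}$ is, and $[\partial_{\bar t},\bar u+tJ\bar u]=0$ for $t$-independent sections $\bar u$. The projection to $\mathbb C$ is holomorphic because $dt$ annihilates $\mathcal D$, so $\{X_t\}$ is a holomorphic family of compact complex manifolds. By Kodaira--Spencer stability, for $t$ in a small disc $\mathbb D$ around $0$ the $X_t$ carry K\"ahler metrics depending smoothly on $t$, the Hodge numbers are constant, and harmonic representatives of a smoothly varying class vary smoothly. By Griffiths' theorem, the lines $H^{2,0}(X_t)=F^2H^2(X_t)$ form a holomorphic subbundle of $H^2(X,\mathbb C)\times\mathbb D$. Let $v(t)$ be a nowhere vanishing holomorphic section of it, and $\Omega_t$ the holomorphic $2$-form on $X_t$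 in the class $v(t)$. It is the harmonic representative, hence smooth in $t$; after shrinking $\mathbb D$ it is nondegenerate, as $\Omega_0$ is. So $X_t$ is irreducible hyperk\"ahler for $t\in\mathbb D$. Choose a unit vector $J_t$ orthogonal to $I_t$ in $\operatorname{span}_{\mathbb R}(I,J,K)$ and let $\psi_t=i\Omega_t(\cdot,J_t\cdot)$ be the $(1,1)$-form attached to $\Omega_t$ by the triple $(I_t,J_t,I_tJ_t)$.

\emph{The derivative of $\Omega_t$.} We claim that, with respect to $I_t$, the form $\partial_t\Omega_t$ has no $(0,2)$-part and has $(1,1)$-part $ik(t)\psi_t$ with a constant $k(t)\ne0$. The bundle $T^{1,0}_t=\{w+\bar tJw:w\in T^{1,0}\}$ contains $J\bar u-\bar t\bar u$ (take $w=J\bar u$), and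
\[
J\bar u=\frac1{1+|t|^2}(J\bar u-\bar t\bar u)+\frac{\bar t}{1+|t|^2}(\bar u+tJ\bar u).
\]
So the $(1,0)$-part of $J\bar u$ for $I_t$ is $(1+|t|^2)^{-1}(J\bar u-\bar t\bar u)$. For $\bar u\ne0$, the vector $J_t\bar u_t\ne0$ lies in $T^{1,0}_t$, and it is a combination of $\bar u$ and $J\bar u$ with coefficients depending only on $t$. The plane spanned by $\bar u,J\bar u$ contains $\bar u_t\in T^{0,1}_t$, so it meets $T^{1,0}_t$ in the line $\mathbb C(J\bar u-\bar t\bar u)$. Hence the $(1,0)$-part of $J\bar u$ is $k(t)J_t\bar u_t$ with $k(t)\ne0$ depending only on $t$. Apply $\partial_t$ to the identity $\Omega_t(\bar u+tJ\bar u,w)=0$, with $\bar u$ and $w$ fixed: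
\[
(\partial_t\Omega_t)(\bar u_t,w)=-\Omega_t(J\bar u,w)=-k\,\Omega_t(J_t\bar u_t,w).
\]
This vanishes for $w\in T^{0,1}_t$, and for $w\in T^{1,0}_t$ it gives $(\partial_t\Omega_t)(w,\bar u_t)=-k\,\Omega_t(w,J_t\bar u_t)=ik\,\psi_t(w,\bar u_t)$.

\emph{Curves.} Write $\psi_t=\psi_h+\bar\partial\eta$ on $X_t$ as in (H2). The closed form $\partial_t\Omega_t$ represents $v'(t)$, and by the claim $\partial_t\Omega_t-ik\psi_h-ik\,d\eta$ is of type $(2,0)$ on $X_t$. Such a form restricts to zero on a curve $C\subset X_t$, so
\begin{equation}\label{eq:period}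
\langle v(t),[C]\rangle=0,\qquad\langle v'(t),[C]\rangle=ik(t)\int_C[\psi_t].
\end{equation}
For each of the countably many $\gamma\in H_2(X,\mathbb Z)$, the holomorphic function $\langle v(\cdot),\gamma\rangle$ on $\mathbb D$ either vanishes identically or has a countable zero set. Choose $t\in\mathbb D$ outside all these countable sets. If $C\subset X_t$ is a curve, the first equation in \eqref{eq:period} forces $\langle v(\cdot),[C]\rangle\equiv0$ on $\mathbb D$, so its derivative vanishes and $\int_C[\psi_t]=0$. Take $L=I_t$, $L'=J_t$. The form $\Omega$ of Section~\ref{sec:psi} for this triple is a constant multiple of $\Omega_t$, and $\psi$ is the same multiple of $\psi_t$.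
\end{proof}

\begin{proposition}\label{prop:irreducible}
If $(X,I,J,K)$ is hypercomplex and $(X,I)$ is irreducible hyperk\"ahler, then $(X,I,J,K)$ is hyperk\"ahler.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rotate} we may replace $(I,J,K)$ by the triple of Proposition~\ref{prop:rotation}. For $\varepsilon>0$ the class $[\psi]+\varepsilon[\omega^0]$ lies in the convex cone $\mathcal C_X$ by Proposition~\ref{prop:psi}, and its integral over a rational curve $C$ is $\varepsilon\int_C\omega^0>0$. By (BH) it is K\"ahler, and Proposition~\ref{prop:nef} applies.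
\end{proof}

\begin{remark}
A posteriori $\psi$ is a K\"ahler form for the rotated structure, so $\int_C[\psi]=0$ for all curves means that $(X,L)$ has no curves, and we were in the situation of Example~\ref{ex:model}. The proof cannot use this in advance; this is why Proposition~\ref{prop:nef} is needed.
\end{remark}

\section{Splitting along the Beauville--Bogomolov decomposition}\label{sec:splitting}

Let $(M,I,J,K)$ be as in Theorem~\ref{thm:main}. For a K\"ahler form $\omega$, the form $R_\omega^n$ is a nowhere vanishing smooth section of the canonical bundle, so $c_1(M,I)=0$. The Beauville--Bogomolov decomposition theorem says that a compact K\"ahler manifold with $c_1=0$ has a connected finite \'etale cover $\hat M$ that is a product of a complex torus, irreducible hyperk\"ahler manifolds, and strict Calabi--Yau manifolds (simply connected, of dimension at least $3$, with trivial canonical bundle and no holomorphic $p$-forms for $0<p<\dim$). The triple $I,J,K$, the connection $\nabla$ and the K\"ahler form $\omega$ lift to $\hat M$, whose canonical bundle is trivial, so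 Section~\ref{sec:calculus} applies to $\hat M$. The decomposition concerns $I$ only; we must show that $J$ respects it.

By \eqref{eq:replace}, the constant $P([R_\omega])$ satisfies $P([R_\omega])V=\int P(R_\omega)\,\Phi\wedge\bar\Phi>0$, so $[R_\omega]$ is a holomorphic symplectic form on $\hat M$. This is why symplecticity need not be assumed. By the K\"unneth formula, a holomorphic $2$-form on $\hat M$ is a sum of $2$-forms pulled back from single factors and of products of holomorphic $1$-forms from two different factors. Only the torus has holomorphic $1$-forms, so no such products occur, and strict Calabi--Yau factors have no $2$-forms. A nondegenerate form can exist only if there is no strict Calabi--Yau factor and the torus has even dimension. Thus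
\[
\hat M=X_0\times X_1\times\dots\times X_r,\qquad\dim X_a=2n_a,\qquad H^0(\hat M,\Omega^2)=\Lambda^2U\oplus\bigoplus_{i\ge1}\mathbb C\sigma_i,
\]
where $X_0$ is the torus, $U=H^0(X_0,\Omega^1)$, and $\sigma_i$ is the symplectic form of the irreducible factor $X_i$. Pullbacks are suppressed, and if there is no torus, everything referring to it is dropped. If there is a single factor, Lemmas~\ref{lem:classes}--\ref{lem:split} are trivial, so we assume there are at least two.

The plan is to apply $\alpha\mapsto R_\alpha$ to a K\"ahler form of one factor. The result is semipositive, and its kernel is $j$-invariant. If its holomorphic part lives on the same factor, then its rank is small, which forces the kernel to be the sum of the tangent bundles of the other factors.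

\begin{lemma}\label{lem:classes}
Let $\alpha$ be a real closed $(1,1)$-form pulled back from $X_a$. Then $[R_\alpha]$ is pulled back from $X_a$; in particular $[R_\alpha]^{n_a+1}=0$.
\end{lemma}

\begin{proof}
\emph{Step 1: if $B$ is a holomorphic $2$-form pulled back from $X_a$, then $\psi_B=\psi'_B+\bar\partial(\cdot)$ with $\psi'_B$ a $(1,1)$-form pulled back from $X_a$.} The tensor $\mathbf J=J|_{T^{0,1}}\in\Lambda^{0,1}\otimes T^{1,0}$ is parallel, hence $\bar\partial$-closed, and defines a class in $H^1(\hat M,\mathcal T_{\hat M})$, where $\mathcal T$ denotes the holomorphic tangent sheaf. Let $Y_a$ be the product of the factors other than $X_a$. By K\"unneth, the summand of $H^1(\hat M,\mathcal T_{\hat M})$ with values in $\mathcal T_{X_a}$ is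
\[
H^1(X_a,\mathcal T_{X_a})\ \oplus\ H^0(X_a,\mathcal T_{X_a})\otimes H^1(Y_a,\mathcal O).
\]
The second term vanishes: for $a\ge1$ because $H^0(X_a,\mathcal T_{X_a})\cong H^0(X_a,\Omega^1)=0$ via $\sigma_a$, and for $a=0$ because $Y_0$ is simply connected and K\"ahler, so $H^1(Y_0,\mathcal O)=0$. Therefore $\mathbf J=\sum_a\mu_a+\bar\partial\xi$ with $\mu_a$ pulled back from a $T^{1,0}X_a$-valued $(0,1)$-form on $X_a$. Contraction with $B$ is a holomorphic bundle map $\mathcal T_{\hat M}\to\Omega^1$. It commutes with $\bar\partial$, kills $\mu_{a'}$ for $a'\ne a$, and sends $\mu_a$ to a form pulled back from $X_a$.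

\emph{Step 2: a family of identities.} Let $\Theta=y+\sum_js_j\sigma_j$ with $y\in\Lambda^2U$ nondegenerate on $X_0$ and $s_j\in\mathbb R\setminus\{0\}$. View elements of $\Lambda^2U$ as skew matrices in a fixed basis of $U$. Then $m=P(\Theta)=c_0\operatorname{Pf}(y)\prod s_j^{n_j}$ with a constant $c_0\ne0$. Write $[R_\alpha]=z+\sum_j\lambda_j\sigma_j$ with $z\in\Lambda^2U$. The form $n[R_\alpha]\wedge\Theta^{n-1}$ is the derivative of $\Theta^n$ in the direction $[R_\alpha]$, so it equals $\Xi\,m\Phi$ with the logarithmic derivative
\[
\Xi=\Xi(y,s)=\tfrac12\operatorname{tr}(y^{-1}z)+\sum_j\frac{n_j\lambda_j}{s_j}.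
\]
Integrating Lemma~\ref{lem:pairing} and using \eqref{eq:replace},
\begin{equation}\label{eq:family}
\int\alpha\wedge\psi_\Theta\wedge(\Theta\wedge\bar\Theta)^{n-1}=\tfrac2n\,m\,\overline{\int R_\alpha\wedge\Theta^{n-1}\wedge\bar\Phi}=\frac{2V}{n^2}\,|m|^2\,\overline{\Xi}.
\end{equation}
On the left, $\alpha,\Theta,\bar\Theta$ are $\bar\partial$-closed, so by Step~1 we may replace $\psi_\Theta$ by $\psi'_y+\sum_js_j\psi'_{\sigma_j}$. Expanding, every term is a product of forms pulled back from the factors, and it vanishes unless its part on each $X_{a'}$ has the top bidegree $(2n_{a'},2n_{a'})$. In a term containing a $\psi'$ from a factor other than $X_a$, the part on $X_a$ is $\alpha$ times $(2,0)$- and $(0,2)$-forms, of odd bidegree; such terms vanish.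

\emph{Step 3: comparison.} Let $a=i\ge1$. The surviving term contains $s_i\psi'_{\sigma_i}$, the factor $(s_i\sigma_i\wedge s_i\bar\sigma_i)^{n_i-1}$, and top powers on all other factors. Its integral is a constant times $s_i^{2n_i-1}|\operatorname{Pf}(y)|^2\prod_{j\ne i}s_j^{2n_j}$, that is, a constant times $|m|^2/s_i$. So $\Xi(y,s)=c_1/s_i$ with $c_1$ independent of $y$ and $s$. The functions $1,1/s_1,\dots,1/s_r$ are linearly independent, so $\lambda_j=0$ for $j\ne i$ and $\operatorname{tr}(y^{-1}z)=0$ for all invertible skew $y$. The matrices $y^{-1}$ run through all invertible skew matrices, which are dense in the skew matrices; so $0=\operatorname{tr}(\bar zz)=-\sum|z_{kl}|^2$ and $z=0$. Hence $[R_\alpha]=\lambda_i\sigma_i$.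

Let $a=0$. The surviving term contains $\psi'_y$, and its integral is $\prod s_j^{2n_j}$ times a function of $y$. By \eqref{eq:family}, $\Xi$ does not depend on $s$, so all $\lambda_j=0$ and $[R_\alpha]=z\in\Lambda^2U$.
\end{proof}

\begin{lemma}\label{lem:invariant}
The subbundles $T^{1,0}X_a\subset T^{1,0}\hat M$ are $j$-invariant.
\end{lemma}

\begin{proof}
Let $\omega_a$ be a K\"ahler form on $X_a$, pulled back to $\hat M$. Then $h=h_{\omega_a}\ge0$ has kernel $N_a=\bigoplus_{a'\ne a}T^{1,0}X_{a'}$ of rank $2n-2n_a>0$, and $R_a=R_{\omega_a}\ge0$ is $\partial$-closed. By \eqref{eq:replace} and Lemma~\ref{lem:classes},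
\[
\int R_a^{\,n_a+1}\wedge R_\omega^{\,n-n_a-1}\wedge\bar\Phi=0 .
\]
Let $\mu_k\ge0$ be the eigenvalues of $R_a$ with respect to $R_\omega$. By Lemma~\ref{lem:normal} the integrand is a positive constant times $\mathrm e_{n_a+1}(\mu)P(R_\omega)\,\Phi\wedge\bar\Phi$, which is continuous and nonnegative; so $\mathrm e_{n_a+1}(\mu)\equiv0$. Hence at every point at most $n_a$ of the $\mu_k$ are nonzero, and $\dim\ker g_{R_a}\ge2n-2n_a$. The kernel of a semidefinite form consists of its null vectors, so $g_{R_a}(v,v)=\frac12[h(v,v)+h(jv,jv)]$ gives $\ker g_{R_a}=N_a\cap j^{-1}N_a$. Comparing dimensions, $jN_a=N_a$. Finally $T^{1,0}X_a=\bigcap_{a'\ne a}N_{a'}$.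
\end{proof}

\begin{lemma}\label{lem:split}
Each $X_a$ carries a hypercomplex structure $(I_a,J_a,K_a)$ extending its complex structure $I_a$, and $(\hat M,I,J,K)$ with its Obata connection is the product of these.
\end{lemma}

\begin{proof}
In local product coordinates $x_\beta$ write $\mathbf J=\sum\mathbf j_{\beta\gamma}\,d\bar x_\gamma\otimes\partial_{x_\beta}$, where $\mathbf j$ is the matrix of $j$. By Lemma~\ref{lem:invariant} it is block diagonal, with blocks $\mathbf j_a$. The equation $\bar\partial\mathbf J=0$ reads $\partial_{\bar x_\delta}\mathbf j_{\beta\gamma}=\partial_{\bar x_\gamma}\mathbf j_{\beta\delta}$. Take $\beta,\gamma$ in the block $a$ and $x_\delta=w$ a coordinate on another factor. Then $\mathbf j_{\beta\delta}=0$, so $\partial_{\bar w}\mathbf j_a=0$. Since $\bar{\mathbf j}_a=-\mathbf j_a^{-1}$, also $\partial_{\bar w}\bar{\mathbf j}_a=0$, that is, $\partial_w\mathbf j_a=0$. The other factors being connected, $J=\bigoplus J_a$ with $J_a$ pulled back from $X_a$. On vector fields lifted from $X_a$, the Nijenhuis tensors of $J$ and $K$ are the lifts of those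 of $J_a$ and $K_a=I_aJ_a$, so these are integrable. The product of the Obata connections is torsion free and preserves $I,J,K$, so it is $\nabla$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:torus} and~\ref{prop:irreducible}, each factor $(X_a,I_a,J_a,K_a)$ is hyperk\"ahler, and by Lemma~\ref{lem:split} the product metric $\hat g$ on $\hat M$ is parallel and Hermitian for $I,J,K$. Over a small open set of $M$ the covering has finitely many sheets, each identified with that set compatibly with $I,J,K$ and $\nabla$. The sum of $\hat g$ over the sheets is a well-defined Riemannian metric on $M$ with the same properties. The holonomy is compact by fact (A).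
\end{proof}

The K\"ahler hypothesis entered through the $\partial$-closed positive form $R_\omega$, through (H1)--(H3), and through the theorems of Yau, Beauville--Bogomolov and Kodaira--Spencer. On the Hopf manifold of Example~\ref{ex:hopf} the form required by Proposition~\ref{prop:criterion} cannot exist: it would be parallel, while the holonomy $q^m\operatorname{Id}$ fixes no nonzero $2$-form.

\section{The converse and the classification}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
(i)$\Rightarrow$(iii): complete $L$ to a triple $(L,L',LL')$ as in Lemma~\ref{lem:rotate}; it has the same Obata connection, and Theorem~\ref{thm:main} applies to it. (iii)$\Rightarrow$(ii): by fact (A) there is a hyperk\"ahler metric $g$; every induced $L$ is parallel for its Levi-Civita connection $\nabla$ and skew for $g$, so $g$ is K\"ahler for $L$. (ii)$\Rightarrow$(i) is trivial. Under these conditions $(M,I)$ is of K\"ahler type, and the product statement is Lemma~\ref{lem:split} with Propositions~\ref{prop:torus} and~\ref{prop:irreducible}.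
\end{proof}

For Theorem~\ref{thm:class} we recall that a K\"ahler form $\omega$ on an irreducible hyperk\"ahler manifold $X$ of dimension $2n$ is Ricci-flat if and only if $\omega^{2n}$ is a constant multiple of $\sigma^n\wedge\bar\sigma^n$, so by Yau's theorem each K\"ahler class contains exactly one Ricci-flat form. For such a form, $\sigma$ is parallel for the Levi-Civita connection and the holonomy group is $Sp(n)$ (Beauville), which acts irreducibly on $T^{1,0}$. By Schur's lemma, parallel complex-linear endomorphisms of $T^{1,0}$ are scalars, and parallel Hermitian metrics are proportional.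

\begin{proof}[Proof of Theorem~\ref{thm:class}]
In the notation of Section~\ref{sec:algebra} the defining relation is $h_\omega(v,w)=\lambda e^{i\theta}\sigma(v,jw)$.

\emph{Construction.} Let $(\kappa,\theta)$ be given and $\omega\in\kappa$ Ricci-flat. Since $\sigma$ is nondegenerate, $h_\omega(v,w)=\sigma(v,j_0w)$ defines a parallel antilinear bijection $j_0$ of $T^{1,0}$. Its square is parallel and complex-linear, so $j_0^2=c$ is a scalar, and $h_\omega(j_0v,j_0v)=\sigma(j_0v,cv)=-c\,h_\omega(v,v)$ shows $c<0$. The relation forces $j=(\lambda e^{i\theta})^{-1}j_0$, and then $j^2=\lambda^{-2}c$ by antilinearity; so exactly one $\lambda>0$ gives $j^2=-1$. Define $J$ on $TX\otimes\mathbb C$ by $J\bar v=jv$ and $Jv=\overline{jv}$. It is complex-linear and commutes with conjugation, so it is a real operator. Moreover $J^2\bar v=\overline{j^2v}=-\bar v$ and $IJ\bar v=ijv=-JI\bar v$. The operators $J$ and $IJ$ are parallel for the torsion-free Levi-Civita connection, hence integrable, so $(I,J,IJ)$ is hypercomplex and its Obata connection is the Levi-Civita connection of $\omega$.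 Multiplying $\omega$ by $s>0$ multiplies $j_0$ and $\lambda$ by $s$ and does not change $J$.

\emph{Surjectivity.} Let $(I,J,IJ)$ be hypercomplex. Theorem~\ref{thm:main} gives a hyperk\"ahler metric $g$ with Levi-Civita connection $\nabla$. Its K\"ahler form $\omega=g(I\cdot,\cdot)$ has $h_\omega(v,w)=g(v,\bar w)$, so $h_\omega(jv,jw)=g(J\bar v,Jw)=\overline{h_\omega(v,w)}$. By Lemma~\ref{lem:dict}, $\Omega=R_\omega$ then satisfies $\Omega(v,jw)=h_\omega(v,w)$. The form $\Omega$ is parallel of type $(2,0)$, hence holomorphic, and nonzero; so $\Omega=\lambda e^{i\theta}\sigma$ with $\lambda>0$. The parallel volume forms $\omega^{2n}$ and $\Omega^n\wedge\bar\Omega^n$ are proportional, so $\omega$ is Ricci-flat. Thus $J$ arises from $([\omega],\theta)$.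

\emph{Injectivity.} Suppose that $J$ arises from $(\kappa,\theta)$ and $(\kappa',\theta')$, with Ricci-flat forms $\omega,\omega'$ and constants $\lambda,\lambda'$. Both Levi-Civita connections equal the Obata connection of $(I,J,IJ)$, so $\omega'=s\omega$ with $s>0$ and $\mathbb R_{>0}\kappa'=\mathbb R_{>0}\kappa$. The defining relations give $\lambda'e^{i\theta'}=s\lambda e^{i\theta}$, so $e^{i\theta'}=e^{i\theta}$.
\end{proof}

\begin{remark}
The compactness of the holonomy in Theorem~\ref{thm:main} can also be read off from the proof. On $\hat M$ the Obata holonomy is $\prod_{i\ge1}Sp(n_i)$, since the torus contributes the trivial group and on each $X_i$ the Obata connection is the Levi-Civita connection of a Ricci-flat K\"ahler metric. As $\pi_1(\hat M)$ has finite index in $\pi_1(M)$, the Obata holonomy of $M$ is a finite union of cosets of this compact group.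
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bou} Boucksom, C. R. Acad. Sci. Paris, 2001.

\bibitem{GT} Gilbarg--Trudinger, Theorem 9.22.

\bibitem{Huy} Huybrechts, Math. Ann. 326 (2003), Proposition 3.2.

\bibitem{Talk} \emph{Hypercomplex Structures on K\"ahler Manifolds}, \texttt{http://verbit.ru/MATH/TALKS/HC-Kahler-IMPA-2023.pdf}

\end{thebibliography}
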